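# Uniformly antisymmetric functions have infinite range

## 1. Two values and three nearby midpoints

**Definition (uniformly antisymmetric).** A function $f:\mathbb R\to\mathbb R$ is uniformly antisymmetric if there is a function $\delta:\mathbb R\to(0,1)$ such that
$$|f(x-t)-f(x+t)|\ge\delta(x)\qquad\text{for all }x\in\mathbb R\text{ and all }0<t<\delta(x).$$

So at each point $x$, the values of $f$ at two points placed symmetrically about $x$, and close to it, stay apart by a fixed amount that depends only on $x$. The function $f(x)=x$ fails, since $|f(x-t)-f(x+t)|=2t\to0$. More generally, if $f$ is continuous at $x$, then $f(x-t)$ and $f(x+t)$ both tend to $f(x)$, so the condition fails at $x$. A uniformly antisymmetric function is therefore continuous nowhere.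

If $f$ is uniformly antisymmetric, then
$$f(x-t)\ne f(x+t)\qquad\text{for all }x\text{ and all }0<t<\delta(x).\tag{1}$$
When the range is finite with at least two elements, (1) carries all the information. Let $g>0$ be the least distance between two distinct values. Then (1) gives $|f(x-t)-f(x+t)|\ge g$, so $\min(\delta(x),g,\tfrac12)$ witnesses the definition. With finite range, then, we may forget the size of the gaps and treat the values as colors.

One value is impossible by (1). Two values are also easy to exclude.

**Proposition 1.** No uniformly antisymmetric function has a range with at most two elements.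

**Proof.** Let $\delta$ be as in (1) and put $A_n=\{x:\delta(x)>1/n\}$. Then $\mathbb R=\bigcup_nA_n$, so some $A_n$ is uncountable. Fix this $n$ and cut $\mathbb R$ into countably many half-open intervals of length $1/n$. One of them contains uncountably many points of $A_n$; choose three distinct ones, $p,q,r$. Their mutual distances are less than $1/n$. Now put
$$u=p+q-r,\qquad v=p+r-q,\qquad w=q+r-p .$$
The pair $u,v$ has midpoint $p$ and half-distance $|q-r|$. The pair $u,w$ has midpoint $q$ and half-distance $|p-r|$. The pair $v,w$ has midpoint $r$ and half-distance $|p-q|$. Each half-distance is positive and less than $1/n$, hence less than $\delta$ at the midpoint. By (1), $f(u),f(v),f(w)$ are three different values. $\square$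

The proof chose the three midpoints first, inside one set $\{\delta>1/n\}$, and solved for the points. What changes when $f$ may take $K$ values, for an arbitrary finite $K$?

## 2. Statements for an arbitrary finite range

The question is taken from "Uniformly Antisymmetric Functions And $K5$": is there a uniformly antisymmetric function with finite range? Two facts are quoted with it: there is a uniformly antisymmetric $f:\mathbb R\to\mathbb N$, and there is none whose range has two or three elements. The answer to the question is no, and the proof is in ZFC.

**Theorem 1.** There is no uniformly antisymmetric function with finite range.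

With the quoted function into $\mathbb N$, the least possible cardinality of the range is exactly $\aleph_0$.

Recall that a subset of $\mathbb R$ is *meager* if it is a countable union of nowhere dense sets, and that by the Baire category theorem no nonempty open interval is meager. A set is *comeager in* an open interval $I$ if it contains $I$ up to a meager set. *Null* means of Lebesgue measure $0$. Translates and nonconstant affine preimages of meager sets are meager, and likewise for null sets.

**Theorem 2.** Let $I\ne\emptyset$ be an open interval. Let $G,T\subseteq I$ be such that $I\setminus G$ and $I\setminus T$ are both meager, or both Lebesgue null. Let $f:T\to F$ with $F$ finite. Then there is no $\delta:G\to(0,\infty)$ such that $f(x-t)\ne f(x+t)$ whenever $x\in G$, $0<t<\delta(x)$ and $x\pm t\in T$.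

Theorem 1 is the case $I=G=T=\mathbb R$, by (1).

**Corollary 1.**

* (a) Let $f:\mathbb R\to F$ with $F$ finite, and let $B_f$ be the set of $x$ for which there are arbitrarily small $t>0$ with $f(x-t)=f(x+t)$. Then $B_f$ is nonmeager and of positive outer measure in every open interval.
* (b) If $f$ is uniformly antisymmetric and $F$ is finite, then $f^{-1}(F)$ is neither comeager nor of full measure in any open interval.

**Proof from Theorem 2.** (a) Suppose $B_f\cap I$ is meager (or null) for some open interval $I\neq\emptyset$. Put $G=I\setminus B_f$ and $T=I$. Each $x\in G$ has some $\delta(x)>0$ with $f(x-t)\ne f(x+t)$ for $0<t<\delta(x)$, because $x\notin B_f$. This contradicts Theorem 2.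

(b) Suppose $f^{-1}(F)$ is comeager (or of full measure) in $I$. Put $G=I$ and $T=I\cap f^{-1}(F)$. The restriction of $f$ to $T$ maps into $F$, and by (1) the function $\delta$ restricted to $G$ does what Theorem 2 forbids. $\square$

A set is *perfect* if it is closed and has no isolated points.

**Theorem 3.** There are $f:\mathbb R\to\{1,2,3,4\}$ and a set $A$ meeting every nonempty perfect set such that $f(a-t)\ne f(a+t)$ for all $a\in A$ and all $t>0$. So $B_f$ contains no nonempty perfect set: it has inner measure $0$ and is not comeager in any interval. Hence "comeager/conull" for $G$ in Theorem 2 cannot be weakened to "nonmeager and of full outer measure in every interval", even with $\delta\equiv1$.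

## 3. Four points and a linearly independent nonmeager set

The natural reading of Proposition 1 is in terms of graphs. Suppose a finite graph has chromatic number greater than $K$ (every coloring giving different colors to adjacent vertices uses more than $K$ colors), and suppose its vertices are real numbers such that every edge $\{X,Y\}$ satisfies
$$0<\tfrac12|X-Y|<\delta\big(\tfrac12(X+Y)\big).\tag{2}$$
By (1), $f$ is then a proper coloring of this graph, so $f$ takes more than $K$ values. Proposition 1 draws a triangle in this way. For three values the first thing to try is the complete graph on four points $x_1,\dots,x_4$, with all six midpoints $m_{jk}=\tfrac12(x_j+x_k)$ in one set $\{\delta>1/n\}$, where $n$ is chosen so that this set is nonmeager.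

For four points the midpoints are no longer free:
$$m_{12}+m_{34}=m_{13}+m_{24}.\tag{3}$$
A nonmeager set need not contain nontrivial solutions of this equation. To see this, we recall two textbook facts about perfect sets.

* (P1) There are exactly $\mathfrak c$ nonempty perfect subsets of $\mathbb R$, and each has cardinality $\mathfrak c$.
* (P2) Every set of positive inner measure, and every set comeager in a nonempty open interval, contains a nonempty perfect set. In the first case the set contains a compact set of positive measure, and by Cantor–Bendixson this is the union of a perfect set and a countable set. In the second case it contains a dense $G_\delta$ subset of the interval. This is uncountable by the Baire category theorem, so it contains a Cantor set.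

**Lemma 1.** There is a set $A\subseteq\mathbb R$ that is linearly independent over $\mathbb Q$ and meets every nonempty perfect set. Every such set is nonmeager and of full outer measure in every nonempty open interval.

**Proof.** Enumerate the nonempty perfect sets as $\langle P_\xi:\xi<\mathfrak c\rangle$. By recursion choose $a_\xi\in P_\xi\setminus\operatorname{span}_{\mathbb Q}\{a_\zeta:\zeta<\xi\}$. This is possible because the span has fewer than $\mathfrak c$ elements, while $|P_\xi|=\mathfrak c$. The set $A=\{a_\xi:\xi<\mathfrak c\}$ is as required.

Now let $J$ be a nonempty open interval. If $A\cap J$ were meager, $J\setminus A$ would be comeager in $J$ and would contain a nonempty perfect set missing $A$, by (P2). If $A$ did not have full outer measure in $J$, then $J\setminus A$ would have positive inner measure, with the same contradiction. $\square$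

Let $A$ be as in Lemma 1. No four distinct points have all their midpoints in $A$. Indeed, by linear independence, (3) forces $m_{12}=m_{13}$ or $m_{12}=m_{24}$, that is, $x_2=x_3$ or $x_1=x_4$. So an argument that uses nothing about $\{\delta>1/n\}$ except that it is nonmeager, even in every interval, cannot draw the complete graph on four points. Another graph does not rescue this approach beyond four values: by Theorem 3, every finite graph on the reals whose edges all have midpoints in a suitable such $A$ can be colored with four colors.

Hence different midpoints must be allowed to have very different values of $\delta$. Then there is a problem of timing. An edge may be used only if its half-length is smaller than $\delta$ at its midpoint, so we want to know the midpoint while the half-length can still be made smaller. We look for a configuration that allows this.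

## 4. Points indexed by the arcs of a digraph

**Definition (ordered digraph).** An ordered digraph $D$ is a finite linearly ordered set $V$ with a set $E$ of arcs $(\alpha,\beta)$, all with $\alpha>\beta$. Put $\mathrm{In}(\beta)=\{\alpha:(\alpha,\beta)\in E\}$ and $\mathrm{Out}(\beta)=\{\gamma:(\beta,\gamma)\in E\}$. Two arcs of the form $e=(\alpha,\beta)$, $e'=(\beta,\gamma)$ are called consecutive, and $\chi(D)$ is the chromatic number of the underlying undirected graph.

For the path $3\to2\to1$, that is, $V=\{1,2,3\}$ and $E=\{(3,2),(2,1)\}$, the two arcs are consecutive. In $E=\{(3,1),(2,1)\}$ no two arcs are.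

We place one real number $X_e$ for each *arc* and ask for (2) only between consecutive arcs. The next lemma says that coloring arcs in this way still needs many colors.

**Lemma 2.** Let $D$ be an ordered digraph, $F$ a finite set, and $\varphi:E\to F$ a map with $\varphi(e)\ne\varphi(e')$ for all consecutive $e,e'$. Then $\chi(D)\le2^{|F|}$.

**Proof.** For $v\in V$ let $S_v=\{\varphi(\alpha,v):\alpha\in\mathrm{In}(v)\}\subseteq F$. Let $(\beta,\gamma)\in E$. Then $\varphi(\beta,\gamma)\in S_\gamma$ by definition. For every $\alpha\in\mathrm{In}(\beta)$ the arcs $(\alpha,\beta),(\beta,\gamma)$ are consecutive, so $\varphi(\beta,\gamma)\ne\varphi(\alpha,\beta)$; thus $\varphi(\beta,\gamma)\notin S_\beta$. Hence $S_\beta\ne S_\gamma$. So $v\mapsto S_v$ is a proper coloring of $D$ by subsets of $F$. $\square$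

The gain lies in the following choice of the numbers. Give each vertex $v$ a real $a_v$, each arc $e$ a real $r_e$, and put
$$X_e=a_\alpha-a_\beta+r_e\qquad\text{for }e=(\alpha,\beta).\tag{4}$$
For consecutive $e=(\alpha,\beta)$, $e'=(\beta,\gamma)$,
$$X_e+X_{e'}=a_\alpha-a_\gamma+r_e+r_{e'},\qquad X_e-X_{e'}=a_\alpha-2a_\beta+a_\gamma+r_e-r_{e'}.\tag{5}$$
The midpoint does not involve $a_\beta$, and the half-length does. So the midpoint can be known while $a_\beta$ is still free to make the half-length small.

## 5. Thick sets

We shall need to restrict a number $a_v$ to a set on which some value of $\delta$ is bounded below, without yet choosing $a_v$.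

**Definition (thick).** A set $A\subseteq\mathbb R$ is thick in an open interval $P$ if $A\cap Q$ is nonmeager for every nonempty open interval $Q\subseteq P$.

Thickness passes to nonempty open subintervals of $P$, and it survives removal of a meager set from $A$. The irrationals are thick in $\mathbb R$, and the rationals are thick in no nonempty open interval. By Lemma 1, a $\mathbb Q$-linearly independent set can be thick in $\mathbb R$.

**Lemma 3.** Let $A$ be thick in $P$ and $A=M\cup\bigcup_nA_n$ with $M$ meager. Then every nonempty open interval $Q\subseteq P$ contains a nonempty open interval $Q'$ such that some $A_n$ is thick in $Q'$.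

**Proof.** As $A\cap Q$ is nonmeager and $M$ is meager, some $A_n\cap Q$ is nonmeager. Suppose this $A_n$ is thick in no nonempty open subinterval of $Q$. Let $O$ be the union of all open intervals $J\subseteq Q$ with rational endpoints and $A_n\cap J$ meager. Every nonempty open subinterval of $Q$ contains a nonempty open interval in which $A_n$ is meager, hence contains such a $J$. So $O$ is open and dense in $Q$, and $Q\setminus O$ is nowhere dense. Since there are countably many $J$, $A_n\cap O$ is meager. Then $A_n\cap Q$ is meager, a contradiction. $\square$

## 6. Paths with two and three arcs by hand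

Let $\delta:\mathbb R\to(0,\infty)$ be arbitrary, and take all $r_e=0$. We realize two paths so that (2) holds for consecutive arcs.

**The path $3\to2\to1$.** By (5) we need $0<|a_3-2a_2+a_1|<2\delta\big(\tfrac12(a_3-a_1)\big)$. Choose $a_1,a_3$ arbitrarily, read off $\delta$ at $\tfrac12(a_3-a_1)$, and then choose $a_2$ close to $\tfrac12(a_1+a_3)$ but different from it.

**The path $4\to3\to2\to1$.** Now we need
$$0<|a_4-2a_3+a_2|<2\delta\big(\tfrac12(a_4-a_2)\big),\qquad 0<|a_3-2a_2+a_1|<2\delta\big(\tfrac12(a_3-a_1)\big).$$
The first condition wants $a_3$ to be chosen after $a_2$, and the second wants $a_2$ to be chosen after $a_3$. No order of choosing the numbers one after another satisfies both wishes. A thick set breaks the circle: before $a_3$ is chosen, we can promise that it will lie in a set on which the second $\delta$ is bounded below.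

Put $a_1=0$. The sets $B_n=\{x:\delta(\tfrac12x)>1/n\}$ cover $\mathbb R$, so by Lemma 3 some $B_n$ is thick in some nonempty open interval $P_3$. Choose a target $\hat a_3\in P_3$, put $L=\tfrac12\hat a_3$, and give $a_2$ and $a_4$ the targets $L$ and $3L$. Since $\hat a_3-2L=0$, we can shrink $P_3$ around $2L$ and choose an open interval $P_2$ around $L$ so that $|x_3-2x_2|<2/n$ for $x_3\in P_3$, $x_2\in P_2$. Then the right-hand inequality of the second condition holds for *all* $a_2\in P_2$ and $a_3\in B_n\cap P_3$.

Now choose $a_2\in P_2$ with $a_2+L\in P_3$, and move the targets to $\hat a_3=a_2+L$, $\hat a_4=a_2+2L$. The sets $C_k=\{x:\delta(\tfrac12(x-a_2))>1/k\}$ cover $\mathbb R$. By Lemma 3, some $C_k$ is thick in an open interval $Q'$ as close to $\hat a_4$ as we like. Choose $\eta$ with $\hat a_4+\eta\in Q'$, so small that $\hat a_3+\eta/2\in P_3$. Move $\hat a_4$ by $\eta$ and $\hat a_3$ by $\eta/2$, and leave $a_2$ where it is. Then $\hat a_4-2\hat a_3+a_2=0$ still holds. Finally choose $a_3\in B_n\cap P_3$ and $a_4\in C_k\cap Q'$ so close to their targets that $|a_4-2a_3+a_2|<2/k$, with $a_3\neq2a_2$ and $a_4\ne2a_3-a_2$. Both conditions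 hold.

Three features of this computation return in general.

* The targets satisfy $\hat a_\alpha-\hat a_\beta+r_e=\hat L$ with one common value $\hat L$ for the arcs in play. This makes the differences in (5) vanish at the targets.
* Fixing a number spoils the targets, and we repair them by moving other targets by the same amount.
* Passing to a thick piece moves one target by $\eta$, and we repair by moving the targets by $\tfrac\eta2h(v)$, where $h$ increases by $1$ along each arc in play (here $h=0,1,2$ at the vertices $2,3,4$) and $\hat L$ by $\tfrac\eta2$.

A function $h$ that increases by $1$ along each arc need not exist when the arcs in play contain an undirected cycle. But not all arcs have to be in play at the same time. A pair $e=(\alpha,\beta)$, $e'=(\beta,\gamma)$ will be handled at stage $\gamma$, when $a_\gamma$ is chosen. So the arc $(\alpha,\beta)$ takes part, as the upper arc of a pair, at the stages in $\mathrm{Out}(\beta)$, and, as the lower arc, at stage $\beta$. It is in play only from $\min(\{\beta\}\cup\mathrm{Out}(\beta))$ up to $\beta$. When it comes into play, we choose $r_e$ so that its equation holds at that moment; this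 is the purpose of the numbers $r_e$. What we need is a digraph of large chromatic number in which the arcs in play at any one time form a forest.

## 7. Tame digraphs of large chromatic number

**Definition (tame).** For an ordered digraph $D$ let
$$m(\beta)=\min(\{\beta\}\cup\mathrm{Out}(\beta)),\qquad H_i=\{(\alpha,\beta)\in E: m(\beta)\le i\le\beta\}\quad(i\in V).$$
$D$ is tame if for every $i\in V$ the undirected graph of $H_i$ is a forest.

All endpoints of arcs in $H_i$ are $\ge i$, since $\alpha>\beta\ge i$.

The digraph on $\{1,2,3\}$ with arcs $(2,1),(3,1),(3,2)$ is not tame: $m(1)=m(2)=1$, so $H_1$ contains all three arcs, which form a triangle. Here $h$ would have to satisfy both $h(3)=h(1)+1$ and $h(3)=h(2)+1=h(1)+2$. A digraph with a cycle can still be tame. On $V=\{1,\dots,9\}$ take the arcs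
$$(2,1),(7,1),(8,2);\qquad(4,3),(7,3),(9,4);\qquad(6,5),(8,5),(9,6).$$
The underlying graph is the cycle $1,7,3,4,9,6,5,8,2$ of length $9$, so its chromatic number is $3$. We have $m(1)=m(2)=1$, $m(3)=m(4)=3$, $m(5)=m(6)=5$. Hence $H_1=\{(2,1),(7,1),(8,2)\}$ is a path, $H_2=\{(8,2)\}$, and similarly $H_3$ and $H_5$ are the other two groups of arcs, $H_4=\{(9,4)\}$, $H_6=\{(9,6)\}$. As nothing enters $7,8,9$, we get $H_7=H_8=H_9=\emptyset$. This digraph is tame. It is $D_3$ in the next proof.

**Lemma 4.** For every $n\ge1$ there is a tame $D_n$ with $\chi(D_n)\ge n$.

**Proof.** **Construction.** Let $D_1$ be a single vertex. Given $D_n$ with $N$ vertices, let $W$ be a set with $|W|=n(N-1)+1$. For every $N$-element $S\subseteq W$ take a disjoint copy $C_S$ of $D_n$ and a bijection $C_S\to S$. Order the copies one after another, each in its own order, and put $W$, in any order, after all the copies. The arcs of $D_{n+1}$ are the arcs inside the copies, and the arcs $(w,v)$ where $v\in C_S$ for some $S$ and $w\in S$ is the image of $v$. All arcs go from larger to smaller vertices.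

**Chromatic number.** We show that $D_{n+1}$ has no proper coloring with $n$ colors. In such a coloring, since $|W|>n(N-1)$, some color $c$ occurs on at least $N$ elements of $W$. Let $S$ be a set of $N$ of them. Every vertex of $C_S$ is adjacent to an element of $S$, so $C_S$ omits $c$. Then $C_S$, a copy of $D_n$, is properly colored with $n-1$ colors, contrary to $\chi(D_n)\ge n$.

**Tameness.** We compute $H_i$ in $D_{n+1}$. Let $(\alpha,\beta)\in H_i$. Since $\mathrm{In}(w)=\emptyset$ for $w\in W$, we have $\beta\in C_S$ for some $S$. No arc leads from $C_S$ out to another copy or to $W$, so $\mathrm{Out}(\beta)\subseteq C_S$, and $m(\beta)$ lies in $C_S$ and is the same as computed inside $C_S$. As $m(\beta)\le i\le\beta$ and $C_S$ is an interval of the order, $i\in C_S$. Hence $H_i=\emptyset$ if $i\in W$. If $i\in C_S$, then $H_i$ consists of the set $H_i$ computed in $C_S$, which is a forest because $D_n$ is tame, and one arc $(w,\beta)$ for each $\beta\in C_S$ with $m(\beta)\le i\le\beta$. Distinct $\beta$ have distinct $w$, because $C_S\to S$ is a bijection. So each such $w$ has degree $1$ in $H_i$, and adding pendant edges to a forest gives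 a forest. $\square$

## 8. Realizing a tame digraph in the category case

**Lemma 5.** Let $D$ be tame, $I\ne\emptyset$ an open interval, $G,T\subseteq I$ comeager in $I$, and $\delta:G\to(0,\infty)$. Then there are reals $a_v$ $(v\in V)$ and $r_e$ $(e\in E)$ such that, with $X_e$ as in (4), all $X_e$ lie in $T$, and for all consecutive $e,e'$
$$\tfrac12(X_e+X_{e'})\in G,\qquad 0<\tfrac12|X_e-X_{e'}|<\delta\big(\tfrac12(X_e+X_{e'})\big).\tag{6}$$

**Proof.** Let $V=\{1<2<\dots<p\}$. We choose $a_1,a_2,\dots,a_p$ in this order, in stages $s=0,1,\dots,p$.

**What is present after stage $s$.** This paragraph fixes the data and the conditions we carry along. After stage $s$ we have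

* reals $a_1,\dots,a_s$; reals $r_{(\alpha,\beta)}$ for all arcs with $m(\beta)\le s$; a real $\hat L\in I$;
* for each $v>s$ an open interval $P_v$, a set $A_v$ thick in $P_v$, and a target $\hat a_v\in P_v$. For $v\le s$ put $\hat a_v=a_v$.

A vector $(x_v)_{v\in V}$ is called *admissible* if $x_v=a_v$ for $v\le s$ and $x_v\in A_v\cap P_v$ for $v>s$. Each $A_v\cap P_v$ is nonempty, so for given $v>s$ every $x\in A_v\cap P_v$ is the $v$-th coordinate of an admissible vector. We require:

* (S1) If $s\ge1$, then $\hat a_\alpha-\hat a_\beta+r_e=\hat L$ for every $e=(\alpha,\beta)\in H_s$.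
* (S2) $x_\alpha-x_\beta+r_e\in I$ for every arc $e=(\alpha,\beta)$ with $m(\beta)\le s$ and every admissible $x$.
* (S3) For consecutive $e=(\alpha,\beta)$, $e'=(\beta,\gamma)$ with $\gamma\le s$, and every admissible $x$, the number $Z=\tfrac12(x_\alpha-a_\gamma+r_e+r_{e'})$ lies in $G$, and $|x_\alpha-2x_\beta+a_\gamma+r_e-r_{e'}|<2\delta(Z)$.
* (S4) $X_{(\alpha,\beta)}\in T$ for every arc with $\alpha\le s$, and $X_e\ne X_{e'}$ for all consecutive $e=(\alpha,\beta)$, $e'=(\beta,\gamma)$ with $\alpha\le s$.

In (S3) the numbers $r_e,r_{e'}$ are defined, since $m(\beta)\le\gamma\le s$ and $m(\gamma)\le\gamma\le s$. In (S4) the numbers are defined as well: for every arc with $\alpha\le s$ we have $m(\beta)\le\beta<\alpha\le s$.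

**Persistence.** The sets $A_v,P_v$ will only shrink, and each $a_i$ will be chosen in $A_i\cap P_i$. So the set of admissible vectors only shrinks, and any instance of (S2) or (S3) that has been established stays true, even when targets move. "Shrinking $P_v$ around $\hat a_v$" means replacing $P_v$ by a smaller open interval that contains $\hat a_v$; then $A_v$ remains thick in $P_v$.

**Why stage $p$ suffices.** At $s=p$ the only admissible vector is $(a_v)_{v\in V}$. By (5), (S3) says that $\tfrac12(X_e+X_{e'})\in G$ and $\tfrac12|X_e-X_{e'}|<\delta(\tfrac12(X_e+X_{e'}))$ for all consecutive $e,e'$. (S4) says that all $X_e$ are in $T$ and that $X_e\ne X_{e'}$. This is the lemma.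

**Stage $0$.** Put $P_v=A_v=\mathbb R$, $\hat a_v=0$, and choose any $\hat L\in I$. No $r_e$ has to be defined, because $m(\beta)\ge1$ always, and the conditions are void.

Now let $s<p$, suppose stage $s$ is complete, and put $i=s+1$.

**Step A: bring the arcs with $m(\beta)=i$ into play.** For each arc $e=(\alpha,\beta)$ with $m(\beta)=i$ put
$$r_e=\hat L-\hat a_\alpha+\hat a_\beta .$$
Here $\alpha>\beta\ge i$, so $a_\alpha$ and $a_\beta$ are not yet chosen. Since $\hat a_\alpha-\hat a_\beta+r_e=\hat L\in I$ and $I$ is open, we can shrink $P_\alpha,P_\beta$ around $\hat a_\alpha,\hat a_\beta$ so that $x_\alpha-x_\beta+r_e\in I$ for all $x_\alpha\in P_\alpha$, $x_\beta\in P_\beta$. This is (S2) for $e$. We claim that now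
$$\hat a_\alpha-\hat a_\beta+r_e=\hat L\qquad\text{for all }e=(\alpha,\beta)\in H_i.\tag{7}$$
If $m(\beta)=i$, this is the definition of $r_e$. Otherwise $m(\beta)\le s<i\le\beta$, so $s\ge1$ and $e\in H_s$, and (S1) applies.

**Step B: choose $a_i$ and repair the targets.** Let $c(v)=1$ if $v$ is in the connected component of $i$ in the graph $(V,H_i)$, and $c(v)=0$ otherwise. We choose $a_i\in A_i\cap P_i$ such that

* $a_i$ is so close to $\hat a_i$ that $\hat a_v+c(v)(a_i-\hat a_i)\in P_v$ for all $v>i$;
* $a_i-a_\beta+r_{(i,\beta)}\in T$ for every $\beta\in\mathrm{Out}(i)$;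
* $X_{(i,\beta)}\ne X_{(\beta,\gamma)}$ for all consecutive $(i,\beta),(\beta,\gamma)$.

We check that this is possible. All quantities other than $a_i$ are already defined: $\gamma<\beta\le s$, and $m(\beta)\le\beta\le s$, $m(\gamma)\le\gamma\le s$. The first requirement holds for all $a_i$ in a neighborhood of $\hat a_i$, since the $P_v$ are open. For the second, (S2) gives $x-a_\beta+r_{(i,\beta)}\in I$ for all $x\in A_i\cap P_i$. So the $x\in A_i\cap P_i$ that violate it are carried into $I\setminus T$ by a translation, and they form a meager set for each of the finitely many $\beta$. The third requirement excludes one point $x$ for each pair, hence finitely many points. Since $\hat a_i\in P_i$ and $A_i$ is thick in $P_i$, $A_i$ is nonmeager in every neighborhood of $\hat a_i$. So a suitable $a_i$ exists, and (S4) now holds with $i$ in place of $s$.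

Replace $\hat a_v$ by $\hat a_v+c(v)(a_i-\hat a_i)$ for $v>i$, and then put $\hat a_i=a_i$; this is the same formula for $v=i$, as $c(i)=1$. The targets still satisfy $\hat a_v\in P_v$ for $v>i$. All arcs in $H_i$ have both endpoints $\ge i$ and in the same component, so both endpoints move by the same amount, and (7) is preserved with the same $\hat L$.

**Step C: establish (S3) for the pairs that end in $i$.** Since $H_i$ is a forest, there is $h:V\to\mathbb Z$ with
$$h(\alpha)=h(\beta)+1\text{ for every }(\alpha,\beta)\in H_i,\qquad h(i)=0,\qquad h(v)=0\text{ if }v\text{ is on no arc of }H_i .$$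
Indeed, on each tree we may prescribe the value at one vertex and propagate it along the edges without conflict.

The pairs to be treated are $e=(\alpha,\beta)\in E$, $e'=(\beta,i)\in E$. We treat them one after another, and (7), the property $\hat L\in I$, and $\hat a_v\in P_v$ for $v>i$ will hold before and after each treatment. Take one such pair. Both arcs are in $H_i$: for $e'$ because $m(i)\le i\le i$, and for $e$ because $i\in\mathrm{Out}(\beta)$ gives $m(\beta)\le i\le\beta$. Hence $h(\beta)=1$ and $h(\alpha)=2$. Let
$$Z(x)=\tfrac12(x-a_i+r_e+r_{e'}).$$
By (7) for $e$ and $e'$, and $\hat a_i=a_i$,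
$$Z(\hat a_\alpha)=\tfrac12\big[(\hat a_\alpha-\hat a_\beta+r_e)+(\hat a_\beta-a_i+r_{e'})\big]=\hat L\in I .$$

*Finding a thick piece on which $\delta(Z)$ is bounded below.* Choose $\eta_0>0$ so small that $Q=(\hat a_\alpha-\eta_0,\hat a_\alpha+\eta_0)$ satisfies $Q\subseteq P_\alpha$ and $Z(Q)\subseteq I$, and that for $|\eta|<\eta_0$ we have $\hat L+\tfrac\eta2\in I$ and $\hat a_v+\tfrac\eta2h(v)\in P_v$ for all $v>i$. Put
$$A_{\alpha,n}=\{x\in A_\alpha\cap Q: Z(x)\in G,\ \delta(Z(x))>1/n\}\qquad(n\ge1).$$
Since $\delta>0$ on $G$, the union $\bigcup_nA_{\alpha,n}$ is $A_\alpha\cap Q$ without the points $x$ for which $Z(x)\in I\setminus G$. As $Z$ is affine and nonconstant and $I\setminus G$ is meager, those points form a meager set. By Lemma 3, applied to $A_\alpha\cap Q$, which is thick in $Q$, some $A_{\alpha,n}$ is thick in some nonempty open interval $Q'\subseteq Q$.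

*Moving the targets.* Pick $\eta$ with $\hat a_\alpha+\eta\in Q'$; then $|\eta|<\eta_0$. Replace $A_\alpha$ by $A_{\alpha,n}$, $P_\alpha$ by $Q'$, $\hat L$ by $\hat L+\tfrac\eta2$, and $\hat a_v$ by $\hat a_v+\tfrac\eta2h(v)$ for all $v>i$. Since $h(\alpha)=2$, the new $\hat a_\alpha$ is the old one plus $\eta$, which lies in $Q'$. The other targets are in their $P_v$ by the choice of $\eta_0$, and $\hat L\in I$. Since $h(i)=0$, leaving $\hat a_i=a_i$ fixed follows the same formula. For every arc of $H_i$ the left side of (7) grows by $\tfrac\eta2(h(\alpha)-h(\beta))=\tfrac\eta2$ (with $\alpha,\beta$ here denoting the endpoints of that arc), and so does the right side. So (7) is preserved.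

*Making the half-length small.* By (7) for the arcs $e$ and $e'$ under treatment,
$$\hat a_\alpha-2\hat a_\beta+a_i+r_e-r_{e'}=(\hat a_\alpha-\hat a_\beta+r_e)-(\hat a_\beta-a_i+r_{e'})=\hat L-\hat L=0 .$$
So we can shrink $P_\alpha,P_\beta$ around $\hat a_\alpha,\hat a_\beta$ such that $|x_\alpha-2x_\beta+a_i+r_e-r_{e'}|<2/n$ for all $x_\alpha\in P_\alpha$, $x_\beta\in P_\beta$. For $x_\alpha\in A_\alpha$ we have $Z(x_\alpha)\in G$ and $\delta(Z(x_\alpha))>1/n$. This establishes (S3) for the pair $e,e'$, and by persistence it stays true.

**End of stage $i$.** After all these pairs have been treated, (S1) for $s=i$ is (7). (S2) holds for the arcs with $m(\beta)=i$ by Step A and for the earlier ones by persistence. (S3) holds for $\gamma=i$ by Step C and for $\gamma<i$ by persistence. (S4) holds by Step B. $\square$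

## 9. Proof of Theorem 1, and of Theorem 2 for comeager sets

**Proof.** Suppose $f:T\to F$ with $|F|=K<\infty$ and $\delta:G\to(0,\infty)$ contradict Theorem 2, where $I\setminus G$ and $I\setminus T$ are meager. (For Theorem 1, $I=G=T=\mathbb R$.) By Lemma 4 there is a tame $D$ with $\chi(D)>2^K$, for example $D_{2^K+1}$. Take the $X_e$ from Lemma 5. For consecutive $e,e'$ put $z=\tfrac12(X_e+X_{e'})$ and $t=\tfrac12|X_e-X_{e'}|$. By (6), $z\in G$ and $0<t<\delta(z)$, and the points $z\pm t$ are $X_e$ and $X_{e'}$, both in $T$. Hence
$$f(X_e)\ne f(X_{e'})\qquad\text{for all consecutive }e,e'.$$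
By Lemma 2 with $\varphi(e)=f(X_e)$, $\chi(D)\le2^K$, a contradiction. $\blacksquare$

So a uniformly antisymmetric function with finite range does not exist.

## 10. Outer density and the measure case of Theorem 2

It suffices to prove Lemma 5 for $G,T\subseteq I$ of full measure in $I$; then Section 9 applies word for word. Thick sets have to be replaced by a notion for arbitrary, possibly nonmeasurable, sets.

**Definition (outer density).** Let $\lambda$ be Lebesgue measure and $\lambda^*$ Lebesgue outer measure. A set $A\subseteq\mathbb R$ has outer density $1$ at $p$ if $\lambda^*(A\cap(p-\varepsilon,p+\varepsilon))/2\varepsilon\to1$ as $\varepsilon\to0$; for measurable $A$ we say density $1$. Let $\Phi(A)$ be the set of all $p$ at which $A$ has outer density $1$.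

For example, $\Phi([0,1])=(0,1)$. For a set $A$ as in Lemma 1, $\Phi(A)=\mathbb R$, because $A$ has full outer measure in every interval.

Recall that each $A$ has a measurable hull: a measurable $\hat A\supseteq A$ with $\lambda^*(A\cap M)=\lambda(\hat A\cap M)$ for all measurable $M$. Taking for $M$ the intervals around $p$, we get $\Phi(A)=\Phi(\hat A)$. Lebesgue's density theorem says that $\Phi(M)$ and $M$ differ by a null set when $M$ is measurable.

**Lemma 6.**

* (M1) $\Phi(A)$ is measurable, equals $\hat A$ up to a null set, and has density $1$ at each of its points.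
* (M2) If $\bigcup_nA_n\subseteq A$ and $A\setminus\bigcup_nA_n$ is null, then $\Phi(A)\setminus\bigcup_n\Phi(A_n)$ is null.
* (M3) If $B$ has outer density $1$ at $0$ and $M_1,\dots,M_k$ are measurable with density $1$ at $0$, then $B\cap\bigcap_jM_j$ has outer density $1$ at $0$.

**Proof.** (M1) By the density theorem $\Phi(A)=\Phi(\hat A)$ equals $\hat A$ up to a null set, so it is measurable. If $p\in\Phi(A)=\Phi(\hat A)$, then $\hat A$ has density $1$ at $p$, hence so does $\Phi(A)$.

(M2) Let $U=\bigcup_n\hat A_n$. This set is measurable and contains almost all of $A$. With $M=\mathbb R\setminus U$ we get $\lambda(\hat A\setminus U)=\lambda(\hat A\cap M)=\lambda^*(A\cap M)=0$. So $\hat A\subseteq U$ up to a null set. By (M1), $\Phi(A)$ equals $\hat A$ and $\bigcup_n\Phi(A_n)$ equals $U$ up to null sets.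

(M3) For $J=(-\varepsilon,\varepsilon)$ the set $B\cap J$ is covered by $B\cap J\cap\bigcap_jM_j$ and the sets $J\setminus M_j$. Hence
$$\lambda^*\Big(B\cap J\cap\bigcap_jM_j\Big)\ge\lambda^*(B\cap J)-\sum_j\lambda(J\setminus M_j).$$
Divide by $2\varepsilon$ and let $\varepsilon\to0$. $\square$

**Proof of Lemma 5 for $G,T$ of full measure in $I$.** We run the proof of Section 8 with the same data and the same conditions (S1)–(S4), except that "$A_v$ thick in $P_v$ and $\hat a_v\in P_v$" is replaced by
$$\hat a_v\in P_v\cap\Phi(A_v)\qquad(v>s).\tag{8}$$
By (8), $A_v\cap P_v\ne\emptyset$, so again every $x\in A_v\cap P_v$ is a coordinate of an admissible vector. Shrinking $P_v$ around $\hat a_v$ does not change $A_v$, so (8) survives it. Persistence and the reduction to stage $p$ are as before.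

**Stage $0$ and Step A.** These are unchanged: at stage $0$, $\Phi(A_v)=\Phi(\mathbb R)=\mathbb R$, and Step A only defines numbers and shrinks intervals $P_v$ around their targets.

**Step B: choose $a_i$ and keep (8).** We look for $a_i=\hat a_i+\tau$ with $\tau$ small. The $\tau$ must satisfy $\hat a_i+\tau\in A_i\cap P_i$ and
$$\hat a_v+\tau\in\Phi(A_v)\qquad\text{for all }v>i\text{ with }c(v)=1,$$
in addition to the three requirements of Section 8. The set of $\tau$ with $\hat a_i+\tau\in A_i$ has outer density $1$ at $0$, since $\hat a_i\in\Phi(A_i)$. For each $v$ with $c(v)=1$, the set of $\tau$ with $\hat a_v+\tau\in\Phi(A_v)$ is measurable with density $1$ at $0$, by (M1) and (8). By (M3) the set of all $\tau$ satisfying these conditions has outer density $1$ at $0$. The second requirement excludes, as before by (S2), a set of $\tau$ carried into $I\setminus T$ by one of finitely many translations, which is null. The third excludes finitely many $\tau$. Removing a null set does not change outer density, so suitable $\tau$ exist arbitrarily close to $0$, and for small $\tau$ we have $\hat a_i+\tau\in P_i$ and the first requirement. Fix such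 a $\tau$. After the targets are moved, (8) holds for $v>i$: if $c(v)=1$ by the choice of $\tau$, and if $c(v)=0$ because $\hat a_v$ has not moved. As before, (7) is preserved and (S4) holds for $i$.

**Step C: establish (S3) for the pairs that end in $i$, and keep (8).** Take $h$ as before. For a pair $e=(\alpha,\beta)$, $e'=(\beta,i)$ define $Z$, $\eta_0$, $Q$ and $A_{\alpha,n}$ as before. Now $\bigcup_nA_{\alpha,n}$ is $A_\alpha\cap Q$ minus a null set, since $Z$ is affine and nonconstant, $Z(Q)\subseteq I$, and $I\setminus G$ is null. We choose $\eta$ with $|\eta|<\eta_0$ and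
$$\hat a_\alpha+\eta\in\bigcup_n\Phi(A_{\alpha,n}),\qquad \hat a_v+\tfrac\eta2h(v)\in\Phi(A_v)\ \text{ for all }v>i,\ v\ne\alpha .$$
Each condition holds for a measurable set of $\eta$ with density $1$ at $0$:

* Since $Q$ is a neighborhood of $\hat a_\alpha\in\Phi(A_\alpha)$, we have $\hat a_\alpha\in\Phi(A_\alpha\cap Q)$. By (M1) the set $\Phi(A_\alpha\cap Q)$ has density $1$ at $\hat a_\alpha$, and by (M2) the measurable set $\bigcup_n\Phi(A_{\alpha,n})$ contains almost all of it.
* If $h(v)\ne0$, then $\Phi(A_v)$ is measurable with density $1$ at $\hat a_v$ by (M1) and (8), and the scaling $\eta\mapsto\tfrac\eta2h(v)$ preserves density $1$ at $0$. If $h(v)=0$, the condition is $\hat a_v\in\Phi(A_v)$, which is (8) and holds for all $\eta$.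

By (M3) the conditions hold together for a set of $\eta$ of density $1$ at $0$, so such an $\eta$ exists. Fix $n$ with $\hat a_\alpha+\eta\in\Phi(A_{\alpha,n})$. Replace $A_\alpha$ by $A_{\alpha,n}$, $\hat L$ by $\hat L+\tfrac\eta2$, and $\hat a_v$ by $\hat a_v+\tfrac\eta2h(v)$ for all $v>i$. The interval $P_\alpha$ need not be replaced here, because $\hat a_\alpha+\eta\in Q\subseteq P_\alpha$. By the choice of $\eta$ and $\eta_0$, (8) holds for all $v>i$, and $\hat L\in I$. As before, (7) is preserved, the difference $\hat a_\alpha-2\hat a_\beta+a_i+r_e-r_{e'}$ vanishes, and we shrink $P_\alpha,P_\beta$ around $\hat a_\alpha,\hat a_\beta$ so that $|x_\alpha-2x_\beta+a_i+r_e-r_{e'}|<2/n$ on them. For $x_\alpha\in A_\alpha$ we have $Z(x_\alpha)\in G$ and $\delta(Z(x_\alpha))>1/n$, so (S3) holds for the pair.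

The end of the stage is as in Section 8. This proves Lemma 5 for sets of full measure, and with it Theorem 2. $\blacksquare$

## 11. A four-valued function antisymmetric on a set meeting every perfect set

We prove Theorem 3. Let $A$ be a set as in Lemma 1, and extend it to a Hamel basis $H$, that is, a basis of $\mathbb R$ over $\mathbb Q$. Order $H$ as a subset of $\mathbb R$. Write $x=\sum_{b\in H}x_b\,b$ with rational $x_b$, finitely many of them nonzero. For example, if $a\in A$, then $x=a$ has $x_a=1$ and all other coordinates $0$.

**What has to be achieved.** The points $a-t$ and $a+t$ with $t>0$ are $x$ and $2a-x$ for some $x\ne a$. So we need $f$ with four values such that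
$$f(x)\ne f(y)\quad\text{whenever }a\in A,\ x\ne a,\ y=2a-x.\tag{9}$$
In coordinates,
$$y_a=2-x_a,\qquad y_b=-x_b\ \text{ for }b\ne a.\tag{10}$$

**Two quantities that behave well.** Put
$$s(x)=\sum_{b\in A}x_b,\qquad D(x)=\{b\in H:x_b\notin2\mathbb Z\}.$$
$D(x)$ is finite, since $0\in2\mathbb Z$. By (10), $s(y)=2-s(x)$ and $D(y)=D(x)$. If $s(x)=1$, then $D(x)\ne\emptyset$, since otherwise $s(x)\in2\mathbb Z$.

**Definition of $f$.** The four values are the pairs of signs, which we may rename $1,2,3,4$.

* If $s(x)>1$, let $f(x)=(+,+)$. If $s(x)<1$, let $f(x)=(-,-)$.
* If $s(x)=1$ and $|D(x)|\ge2$, let $d_1<d_2$ be the two least elements of $D(x)$ and $f(x)=(\operatorname{sgn}x_{d_1},\operatorname{sgn}x_{d_2})$. Both coordinates are nonzero, because they are not in $2\mathbb Z$.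
* If $s(x)=1$ and $D(x)=\{d\}$, let $f(x)=(\operatorname{sgn}x_d,\sigma)$, where $\sigma=\operatorname{sgn}x_e$ for the least $e\in H\setminus\{d\}$ with $x_e\ne0$, and $\sigma=+$ if there is no such $e$.

**Verification of (9).** Let $a\in A$, $x\ne a$, $y=2a-x$.

If $s(x)\ne1$, then $s(y)=2-s(x)$ lies on the other side of $1$, so one of $f(x),f(y)$ is $(+,+)$ and the other is $(-,-)$.

If $s(x)=1$, then $s(y)=1$, and $D(y)=D(x)$, so $x$ and $y$ fall under the same one of the last two clauses, with the same $d_1,d_2$ or the same $d$.

* Suppose $|D(x)|\ge2$. For some $j\in\{1,2\}$ we have $d_j\ne a$, so $y_{d_j}=-x_{d_j}$ by (10), and the $j$-th signs of $f(x)$ and $f(y)$ differ.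
* Suppose $D(x)=\{d\}$ and $a\ne d$. Then $y_d=-x_d\neq0$, and the first signs differ.
* Suppose $D(x)=\{d\}$, $a=d$, and there is $e\ne d$ with $x_e\ne0$. By (10), $y_b=-x_b$ for all $b\ne d$. So the least such $e$ is the same for $x$ and $y$, and the second signs differ.
* Suppose $D(x)=\{d\}$, $a=d$, and there is no such $e$. Then $x=x_d\,d$ with $d=a\in A$, and $s(x)=1$ gives $x_d=1$. So $x=a$, which is excluded.

This proves (9), that is, $f(a-t)\ne f(a+t)$ for all $a\in A$ and $t>0$.

**Consequences.** By (9), $B_f\cap A=\emptyset$. As $A$ meets every nonempty perfect set, $B_f$ contains none. By (P2), $B_f$ has inner measure $0$ and is comeager in no interval. The complement of $B_f$ contains $A$, so by Lemma 1 it is nonmeager and of full outer measure in every interval. On the other hand, $B_f$ itself is nonmeager and of positive outer measure in every open interval, by Corollary 1(a).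

Finally, let $I\ne\emptyset$ be any open interval, and put $G=A\cap I$, $T=I$, $\delta\equiv1$. Then $G$ is nonmeager and of full outer measure in every nonempty open subinterval of $I$, and $f(x-t)\ne f(x+t)$ whenever $x\in G$, $0<t<1$ and $x\pm t\in T$. So the hypothesis on $G$ in Theorem 2 cannot be weakened in this way. $\blacksquare$
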